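\title{The Krohn--Rhodes complexity of the flow semigroup of a 2-edge connected graph with a cut vertex}

\begin{abstract}
The flow semigroup $S_\Gamma$ of a finite graph $\Gamma$ is generated by the maps that send one end of an edge to the other end and fix all remaining vertices. Rhodes conjectured that its Krohn--Rhodes complexity is $n-2$ for every 2-edge connected graph on $n\ge 3$ vertices, and for 2-vertex connected graphs this is a theorem of Horv\'ath, Nehaniv and Podoski. We determine the complexity for the remaining 2-edge connected graphs: it is $n-3$ if every block is a triangle, and $n-2$ otherwise. So the conjecture fails, and the smallest counterexample consists of two triangles sharing a vertex. The algebraic core is the semigroup formed by a permutation group $G$ on a set $X$ with $|X|\ge3$ together with all non-invertible self-maps of $X$: its complexity is $|X|-1$ if $G$ has an orbit with at least three points, and $|X|-2$ otherwise.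
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma=(V,E)$ be a finite undirected graph without loops or multiple edges on $n\ge3$ vertices. For an edge $uv$, taken in either order, the \emph{elementary collapsing} $e_{uv}\colon V\to V$ sends $u$ to $v$ and fixes every other vertex. Maps act on the right and are composed from left to right, so $x(st)=(xs)t$. The \emph{flow semigroup} of $\Gamma$ is the semigroup of self-maps of $V$ generated by the elementary collapsings:
\[
S_\Gamma=\langle e_{uv} : uv\in E\rangle .
\]
Place a token on every vertex. The map $e_{uv}$ moves whatever sits on $u$ to $v$, tokens that have met never separate again, and an element of $S_\Gamma$ records where each token ends up.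

A finite semigroup $S$ \emph{divides} a finite semigroup $T$, written $S\mid T$, if $S$ is a homomorphic image of a subsemigroup of $T$. A finite semigroup is \emph{aperiodic} (or \emph{combinatorial}) if each of its maximal subgroups has exactly one element. The \emph{Krohn--Rhodes complexity} $\#_G(S)$ is the smallest integer $k\ge0$ such that
\begin{equation}\label{eq:def}
S\mid C_k\wr G_k\wr C_{k-1}\wr\cdots\wr C_1\wr G_1\wr C_0
\end{equation}
for some finite groups $G_1,\dots,G_k$ and finite aperiodic semigroups $C_0,\dots,C_k$. Here $\wr$ is the wreath product of transformation semigroups, recalled in Section~\ref{sec:prelim}. The right-hand side is a cascade of layers in which each layer may read the states of the layers to its right; aperiodic layers are free, and $\#_G(S)$ counts the group layers that are needed to simulate $S$. In particular $\#_G(S)=0$ exactly when $S$ is aperiodic.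

Two graphs mark the extremes. If $\Gamma$ is a path, every $e_{uv}$ preserves the linear order of the vertices. For an order-preserving map $s$ each sequence $x,xs,xs^2,\dots$ is monotone, so $s^N=s^{N+1}$ for large $N$; hence $S_\Gamma$ is aperiodic and $\#_G(S_\Gamma)=0$. If $\Gamma$ is the complete graph, Howie's theorem (Theorem~\ref{thm:howie}) says that $S_\Gamma$ consists of all non-invertible self-maps of $V$, and this semigroup has complexity $n-2$ (Corollary~\ref{cor:full}). Every flow semigroup on $V$ is contained in this one, so $n-2$ is an upper bound throughout, and one asks how much connectivity forces the bound to be attained.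

A graph is \emph{2-edge connected} if it is connected and stays connected after removing any single edge, and \emph{2-vertex connected} if it is connected and does not become disconnected by removing any single vertex. For graphs on $n\ge3$ vertices the following is known.
\begin{itemize}
\item[(i)] If $\Gamma$ is 2-edge connected, then $\#_G(S_\Gamma)\le n-2$.
\item[(ii)] (Horv\'ath, Nehaniv, Podoski) If $\Gamma$ is 2-vertex connected, then $\#_G(S_\Gamma)=n-2$.
\item[(iii)] Rhodes conjectured that $\#_G(S_\Gamma)=n-2$ for every 2-edge connected $\Gamma$.
\end{itemize}
This leaves the problem posed in \cite{flow}: \emph{determine $\#_G(S_\Gamma)$ for the graphs $\Gamma$ that are 2-edge connected but not 2-vertex connected.}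

The answer depends on the blocks. A \emph{cut vertex} of a connected graph is a vertex whose removal disconnects it, and a \emph{block} of $\Gamma$ is a maximal connected subgraph without a cut vertex of its own. In a 2-edge connected graph every block has at least three vertices, and a block with three vertices is a triangle (Section~\ref{sec:graphs}).

\begin{theorem}\label{thm:A}
Let $\Gamma$ be a graph on $n$ vertices that is 2-edge connected but not 2-vertex connected. Then
\[
\#_G(S_\Gamma)=\begin{cases} n-3 & \text{if every block of }\Gamma\text{ is a triangle},\\ n-2 & \text{if some block of }\Gamma\text{ has at least 4 vertices.}\end{cases}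
\]
\end{theorem}

So Rhodes' conjecture (iii) fails. The smallest counterexample is the graph formed by two triangles sharing a vertex, with $n=5$ and complexity $2$. A 2-vertex connected graph is its own unique block, so Theorem~\ref{thm:A} and (ii) together give a full classification.

\begin{corollary}\label{cor:class}
Let $\Gamma$ be a 2-edge connected graph on $n\ge3$ vertices. Then $\#_G(S_\Gamma)=n-2$ unless $\Gamma$ has at least two blocks and all its blocks are triangles, in which case $\#_G(S_\Gamma)=n-3$.
\end{corollary}

To see where the two values come from, put tokens on the vertices of a set $Y\subseteq V$ and call the other vertices \emph{holes}. As long as no two tokens meet, a generator either moves one token into an adjacent hole or does nothing. With two holes, on the graphs of Theorem~\ref{thm:A}, the $n-2$ tokens can be permuted arbitrarily (Proposition~\ref{prop:twoholes}). It follows that $S_\Gamma$ induces all self-maps of a set of $n-2$ vertices, which gives $\#_G(S_\Gamma)\ge n-3$. With one hole $u$, the closed walks of the hole permute the $n-1$ tokens by a group $G_u$, and this group is nontrivial because $\Gamma$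 contains a cycle. One would guess that a nontrivial group on top of a semigroup of complexity $n-3$ costs one more group layer, and this is the value $n-2$. The guess is wrong when the orbits of $G_u$ are small. For two triangles $u12$ and $u34$, running the hole around a triangle swaps $1,2$ or $3,4$, and no closed walk of the hole mixes the two pairs. In a block with at least four vertices, the hole can move a token to at least three places. The following theorem isolates this effect. For a finite set $X$, let $\mathrm{Sym}(X)$ be the group of permutations of $X$ and $\mathrm{Sing}(X)$ the set of non-invertible maps $X\to X$.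

\begin{theorem}\label{thm:B}
Let $|X|=m\ge3$, let $G$ be a subgroup of $\mathrm{Sym}(X)$, and let $\Sigma_G=G\cup\mathrm{Sing}(X)$. Then $\#_G(\Sigma_G)=m-1$ if $G$ has an orbit with at least $3$ points, and $\#_G(\Sigma_G)=m-2$ otherwise.
\end{theorem}

Section~\ref{sec:prelim} recalls coverings and wreath products and decomposes the full transformation semigroup. Section~\ref{sec:example} works out the case $m=3$ of Theorem~\ref{thm:B}, where both halves of the argument are visible. Sections~\ref{sec:upper} and~\ref{sec:lower} prove the upper and lower bounds, Section~\ref{sec:graphs} studies one and two holes on a graph, and Section~\ref{sec:proofA} proves Theorem~\ref{thm:A}.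

\section{Coverings, wreath products and complexity}\label{sec:prelim}

\subsection*{Notation}
All sets are finite and all semigroups are finite and nonempty; $S\le T$ means that $S$ is a subsemigroup of $T$. For a nonempty set $X$, let $T_X$ be the semigroup of all maps $X\to X$, so that $\mathrm{Sing}(X)=T_X\setminus\mathrm{Sym}(X)$; its elements are called \emph{singular}. The \emph{rank} of $s\in T_X$ is $|Xs|$. We write $\mathrm{id}$ for the identity map, $r_x$ for the constant map with value $x$ (a \emph{reset}), and $\varepsilon_{xy}$, for $x\ne y$, for the map that sends $x$ to $y$ and fixes all other points. Put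
\[
R_X=\{\mathrm{id}\}\cup\{r_x:x\in X\},\qquad D_X=\{\mathrm{id}\}\cup\mathrm{Sing}(X).
\]

We use three elementary facts on finite semigroups. Every element $s$ has an idempotent power $s^\omega$, and we may take $\omega\ge2$; so every semigroup contains an idempotent. A subsemigroup of a finite group is a subgroup. A semigroup is aperiodic if and only if each element satisfies $s^N=s^{N+1}$ for some $N$; so divisors and direct products of aperiodic semigroups are aperiodic, and so is $R_X$, all of whose elements are idempotent.

\subsection*{Transformation semigroups}
A \emph{transformation semigroup} is a pair $(Q,S)$ with $Q$ a nonempty set of \emph{states} and $S\le T_Q$; it is \emph{aperiodic} if $S$ is. The \emph{wreath product} $(Q_1,S_1)\wr(Q_2,S_2)$ has state set $Q_1\times Q_2$, and its semigroup consists of the maps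
\[
(q_1,q_2)\mapsto\bigl(q_1f(q_2),\,q_2t\bigr),\qquad f\colon Q_2\to S_1,\quad t\in S_2 .
\]
The operation is associative. An element of an iterated wreath product is therefore given by prescribing, for each coordinate, an element of the corresponding semigroup that may depend on the current values of the coordinates to its right. An abstract semigroup $C$ is regarded as the transformation semigroup $(C^1,C)$ given by right multiplication, where $C^1=C$ if $C$ is a monoid and $C^1$ is $C$ with an identity adjoined otherwise; this is the meaning of the factors in \eqref{eq:def}. For a group this is the regular action $(G,G)$. The \emph{direct power} $(Q,S)^N$ is $(Q^N,S^N)$ with the coordinatewise action.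

We write $(X,S)\prec(Q,T)$ if there are a subset $Q'\subseteq Q$ and a surjection $\theta\colon Q'\to X$ such that every $s\in S$ is \emph{covered} by some $t\in T$, which means
\[
Q't\subseteq Q'\qquad\text{and}\qquad\theta(qt)=\theta(q)s\quad\text{for all }q\in Q'.
\]
Think of $q$ as a code for the point $\theta(q)$ and of $t$ as an update of the code that simulates $s$. If $t,t'$ cover $s,s'$, then $tt'$ covers $ss'$, so it suffices to cover a generating set of $S$. We use the following facts; for (F3) and (F4) see \cite{Eil}, and for (F5) see \cite{KR,Eil}.
\begin{itemize}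
\item[(F1)] If $(X,S)\prec(Q,T)$, then $S\mid T$. Indeed, the elements of $T$ that cover some element of $S$ form a subsemigroup; each of them covers only one $s\in S$, because $\theta$ is onto; and $t\mapsto s$ is a homomorphism onto $S$.
\item[(F2)] If $Y\subseteq X$ and every element of $S'\le T_Y$ is the restriction of an element of $S\le T_X$, then $(Y,S')\prec(X,S)$: take $\theta=\mathrm{id}_Y$. In particular $(X,S')\prec(X,S)$ for $S'\le S$, and $(Y,T_Y)\prec(X,\mathrm{Sing}(X))$ for $Y=X\setminus\{x\}\ne\emptyset$, since a self-map of $Y$ extends to a singular map by sending $x$ into $Y$.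
\item[(F3)] The relation $\prec$ is transitive, and $A\prec A'$, $B\prec B'$ imply $A\wr B\prec A'\wr B'$.
\item[(F4)] Wreath products and direct powers of aperiodic transformation semigroups are aperiodic, and $(A\wr B)^N\prec A^N\wr B^N$.
\item[(F5)] (Aperiodic Krohn--Rhodes theorem.) Every aperiodic transformation semigroup is $\prec$ an iterated wreath product of copies of the \emph{flip-flop} $(\{0,1\},\Phi)$, where $\Phi=R_{\{0,1\}}=\{\mathrm{id},r_0,r_1\}$.
\end{itemize}

\subsection*{Complexity of an action}
Coverings of concrete actions are easier to construct and to analyze than divisions of abstract semigroups, so we work with the following variant of $\#_G$. Let $c(X,S)$ be the least $k$ such that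
\[
(X,S)\prec(Q_k,C_k)\wr(G_k,G_k)\wr\cdots\wr(Q_1,C_1)\wr(G_1,G_1)\wr(Q_0,C_0)
\]
with aperiodic $(Q_i,C_i)$ and groups $G_i$; Lemma~\ref{lem:full} shows that such a $k$ exists. By (F3), $A\prec A'$ implies $c(A)\le c(A')$. Moreover
\begin{equation}\label{eq:rules}
c(A\wr B)\le c(A)\ \text{ for aperiodic }B,\qquad c\bigl(A\wr(G,G)\bigr)\le c(A)+1 :
\end{equation}
in the first case $B$ is absorbed into $(Q_0,C_0)$ by (F4), and in the second we append a one-point factor on the right.

\begin{lemma}\label{lem:c}
We have $\#_G(S)\le c(X,S)$. If $x_0S=X$ for some $x_0\in X$, in particular if $S$ contains all constant maps, then $\#_G(S)=c(X,S)$.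
\end{lemma}

\begin{proof}
For the inequality we must replace each aperiodic factor $(Q,C)$ by an aperiodic monoid acting on itself. The monoid $C\cup\{\mathrm{id}\}$ is aperiodic by the criterion $s^N=s^{N+1}$, so $D=R_Q\times(C\cup\{\mathrm{id}\})$ is an aperiodic monoid. On the states $(r_q,a)$ with $q\in Q$ and $a\in C\cup\{\mathrm{id}\}$ put $\theta(r_q,a)=qa$. This map is onto $Q$, and $(\mathrm{id},a')$ covers $a'\in C$ because $(r_q,a)(\mathrm{id},a')=(r_q,aa')$. So $(Q,C)\prec(D,D)$. Making this replacement in all aperiodic factors and applying (F3) and (F1) gives $\#_G(S)\le c(X,S)$.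

Conversely, let $k=\#_G(S)$, let $(Q,U)$ be a wreath product as in \eqref{eq:def}, and let $\varphi$ be a homomorphism from some $U'\le U$ onto $S$. A single state of $Q$ need not determine a point of $X$, but the tuple $(qu)_{q\in Q}\in Q^Q$ determines $u$. On the set of these tuples with $u\in U'$ put $\theta\bigl((qu)_q\bigr)=x_0\varphi(u)$. The image is $x_0S=X$, and $s=\varphi(u')$ is covered by $u'$ acting in every coordinate. Thus $(X,S)\prec(Q,U)^Q$. By (F4) and (F3) the power passes to the factors of the wreath product, powers of aperiodic factors are aperiodic, and $(G,G)^Q=(G^Q,G^Q)$. Hence $c(X,S)\le k$.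
\end{proof}

\subsection*{Generators}
An idempotent of rank $|Y|-1$ in $T_Y$ fixes its image pointwise, so it is one of the maps $\varepsilon_{xy}$.

\begin{theorem}[Howie \cite{How}]\label{thm:howie}
For $|Y|\ge2$, the semigroup $\mathrm{Sing}(Y)$ is generated by its idempotents of rank $|Y|-1$.
\end{theorem}

\begin{lemma}\label{lem:gen}
For $|Y|\ge2$, the group $\mathrm{Sym}(Y)$ and any one map $\rho$ of rank $|Y|-1$ generate $T_Y$.
\end{lemma}

\begin{proof}
A map of rank $|Y|-1$ identifies exactly one pair of points. Given such a map $\rho'$, choose $\sigma\in\mathrm{Sym}(Y)$ carrying the pair of $\rho'$ to the pair of $\rho$. Then $\sigma\rho$ and $\rho'$ identify the same pair, so $y\sigma\rho\mapsto y\rho'$ is a bijection between their images; it extends to $\sigma'\in\mathrm{Sym}(Y)$ with $\rho'=\sigma\rho\sigma'$. Now apply Theorem~\ref{thm:howie}.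
\end{proof}

\subsection*{Holes and frames}
Two coverings peel $T_X$ one point at a time. In the first, a singular map misses a point, the \emph{hole}; we remember the hole in an aperiodic layer and describe $x$ by its position among the remaining points. In the second, we accumulate the permutations in a group layer, the \emph{frame}, and describe $x$ relative to the frame.

\begin{lemma}\label{lem:full}
Let $|X|=m\ge2$, $|K|=m-1$ and $G\le\mathrm{Sym}(X)$. Then
\begin{itemize}
\item[(a)] $(X,D_X)\prec(K,T_K)\wr(X,R_X)$;
\item[(b)] $(X,G\cup\mathrm{Sing}(X))\prec(X,D_X)\wr(G,G)$.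
\end{itemize}
Consequently $c(X,T_X)\le m-1$ for $m\ge1$, and $c(X,D_X)\le m-2$ for $m\ge2$.
\end{lemma}

\begin{proof}
(a) Fix bijections $\alpha_y\colon X\setminus\{y\}\to K$ for $y\in X$ and put $\theta(k,y)=k\alpha_y^{-1}$; this is onto $X$ since $m\ge2$. The identity covers the identity. For singular $s$ choose $y_s\notin Xs$ and cover $s$ by $(k,y)\mapsto(k\alpha_y^{-1}s\alpha_{y_s},\,y_s)$, whose image under $\theta$ is $k\alpha_y^{-1}s$.

(b) Put $\theta(x,\gamma)=x\gamma$. Cover $g\in G$ by $(x,\gamma)\mapsto(x,\gamma g)$, and singular $s$ by $(x,\gamma)\mapsto(x\gamma s\gamma^{-1},\gamma)$; the map $\gamma s\gamma^{-1}$ is singular.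

For $m=1$ we have $c(X,T_X)=0$. For $m\ge2$, \eqref{eq:rules} with (a) gives $c(X,D_X)\le c(K,T_K)$, and with (b) for $G=\mathrm{Sym}(X)$ it gives $c(X,T_X)\le c(X,D_X)+1$. Induction on $m$ finishes the proof.
\end{proof}

\section{Three points}\label{sec:example}

Applying (b), (a) and (b) of Lemma~\ref{lem:full} in turn gives
\begin{equation}\label{eq:naive}
(X,\Sigma_G)\prec(K,D_K)\wr(\mathrm{Sym}(K),\mathrm{Sym}(K))\wr(X,R_X)\wr(G,G).
\end{equation}
There are two group layers to the right of $(K,D_K)$, and they are separated for a reason: the frame in $\mathrm{Sym}(K)$ is updated by a permutation that depends on the hole, and the hole is moved by $G$. Theorem~\ref{thm:B} says that the two layers can be merged exactly when all orbits of $G$ have at most two points. We look at $X=\{1,2,3\}$.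

Let $g=(1\,2)$ and $G=\{\mathrm{id},g\}$, with orbits $\{1,2\}$ and $\{3\}$. By Theorem~\ref{thm:howie}, $\Sigma_G$ is generated by $g$ and the six maps $\varepsilon_{ab}$. We follow a point $x$ together with a hole $y\ne x$; the map $g$ moves the hole to $yg$, and $\varepsilon_{ab}$ resets it to $a$. Let $K=\{p,q\}$ and choose coordinates $\alpha_y\colon X\setminus\{y\}\to K$ by
\[
\alpha_1\colon 2\mapsto p,\ 3\mapsto q;\qquad \alpha_2\colon 1\mapsto p,\ 3\mapsto q;\qquad\alpha_3\colon 1\mapsto p,\ 2\mapsto q .
\]
A generator $s$ that takes the hole from $y$ to $y'$ changes the coordinate $x\alpha_y$ by the map $\alpha_y^{-1}s\alpha_{y'}$ of $K$. For example, $\varepsilon_{13}$ at $y=3$ gives $p\mapsto1\mapsto3\mapsto q$ and $q\mapsto2\mapsto2\mapsto p$. The full list is: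
\[
\begin{array}{c|c|ccc}
s&\text{new hole}&y=1&y=2&y=3\\\hline
g&yg&\mathrm{id}&\mathrm{id}&(p\,q)\\
\varepsilon_{12}&1&\mathrm{id}&\mathrm{id}&r_p\\
\varepsilon_{21}&2&\mathrm{id}&\mathrm{id}&r_p\\
\varepsilon_{13}&1&\mathrm{id}&r_q&(p\,q)\\
\varepsilon_{31}&3&(p\,q)&r_p&\mathrm{id}\\
\varepsilon_{23}&2&r_q&\mathrm{id}&\mathrm{id}\\
\varepsilon_{32}&3&r_q&\mathrm{id}&\mathrm{id}
\end{array}
\]
No row has two different permutations in the columns $y=1$ and $y=2$. So the permutation by which the frame must be updated depends only on the \emph{orbit} of the hole, and the orbit, unlike the hole, is not moved by $g$. This allows the following order of layers, from right to left. First store the orbit of $y$; it is fixed by $g$ and reset by each $\varepsilon_{ab}$. Next comes a single group layer $G\times\mathrm{Sym}(K)$ with state $(\gamma,\pi)$: the component $\gamma$ is multiplied by $g$ whenever $g$ acts, and $\pi$ is multiplied by $(p\,q)$ when $\varepsilon_{31}$ acts with the hole in $\{1,2\}$, or when $g$ or $\varepsilon_{13}$ acts with the hole at $3$. Then store $y\gamma^{-1}$, which $g$ fixes and $\varepsilon_{ab}$ resets to $a\gamma^{-1}$.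 Finally store $x\alpha_y\pi^{-1}\in K$, which is fixed when the entry of the table is a permutation and is reset otherwise. Only one layer is a group, so $c(X,\Sigma_G)\le1$; and $\Sigma_G$ is not aperiodic, so $\#_G(\Sigma_G)=1=m-2$.

Now let $G$ be generated by $(1\,2\,3)$. There is one orbit, and the same plan would need coordinates $\alpha_y$ for which no row contains two different permutations. This is impossible. Whatever the coordinates, the row of $\varepsilon_{ab}$ has $\mathrm{id}$ in column $y=a$ and a permutation in column $y=b$, so all the latter permutations would be trivial. But let the hole run around the triangle $1\to2\to3\to1$. The product of the entries of $\varepsilon_{21}$ at $y=1$, of $\varepsilon_{32}$ at $y=2$ and of $\varepsilon_{13}$ at $y=3$ is $\alpha_1^{-1}\varepsilon_{21}\varepsilon_{32}\varepsilon_{13}\alpha_1$, and $\varepsilon_{21}\varepsilon_{32}\varepsilon_{13}$ swaps $2$ and $3$. This product of idempotents that acts as a nontrivial permutation is more than an obstacle to one construction: it drives the lower bound in Proposition~\ref{prop:lower}.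

\section{The upper bound for orbits of size at most two}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $|X|=m\ge3$ and let all orbits of $G\le\mathrm{Sym}(X)$ have at most $2$ points. Then $c(X,G\cup\mathrm{Sing}(X))\le m-2$.
\end{proposition}

\begin{proof}
Let $O_i$ $(i\in I)$ be the orbits and $|K|=m-1$. For each singular $s$ choose $y_s\notin Xs$ and let $i(s)\in I$ be the index with $y_s\in O_{i(s)}$.

\emph{Coordinates.} We choose bijections $\alpha_y\colon X\setminus\{y\}\to K$ for $y\in X$, arbitrarily if $\{y\}$ is an orbit. If $\{y,y'\}$ is an orbit and $t=(y\;y')$, choose $\alpha_y$ arbitrarily and put $\alpha_{y'}=t\alpha_y$ on $X\setminus\{y'\}$. Since $t^2=\mathrm{id}$, the relation is symmetric: $\alpha_{wt}=t\alpha_w$ and $\alpha_{wt}^{-1}=\alpha_w^{-1}t$ for both points $w$ of the orbit. The next two claims say that permutations of $K$ see only the orbit of the hole; they are the only place where the size of the orbits is used. Both are trivial for orbits with one point, so let $O_i=\{y,y'\}$ and $t=(y\;y')$ in their proofs.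

\emph{Claim (a). For $g\in G$ and $i\in I$, the permutation $\sigma_{i,g}=\alpha_y^{-1}g\,\alpha_{yg}$ of $K$ does not depend on $y\in O_i$.} As $g$ preserves $O_i$, it commutes with $t$, and $y'g=(yg)t$. Hence $\alpha_{y'}^{-1}g\,\alpha_{y'g}=\alpha_y^{-1}\,tgt\,\alpha_{yg}=\alpha_y^{-1}g\,\alpha_{yg}$.

\emph{Claim (b). For singular $s$ and $i\in I$ there is $\tau_{i,s}\in\mathrm{Sym}(K)$ such that for every $y\in O_i$ the map $\alpha_y^{-1}s\,\alpha_{y_s}\colon K\to K$ is singular or equal to $\tau_{i,s}$.} If at most one of the two maps is bijective, let $\tau_{i,s}$ be that map, or the identity if there is none. Suppose both are bijective. Then $s$ is injective on $X\setminus\{y\}$ and on $X\setminus\{y'\}$, but not on $X$. Two distinct points identified by $s$ must include $y$ and must include $y'$, so $ys=y's$, that is, $ts=s$. Hence $\alpha_{y'}^{-1}s=\alpha_y^{-1}ts=\alpha_y^{-1}s$, and the two maps agree.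

\emph{The covering.} Let $P=G\times\mathrm{Sym}(K)$. We show
\[
(X,G\cup\mathrm{Sing}(X))\prec(K,D_K)\wr(X,R_X)\wr(P,P)\wr(I,R_I).
\]
Let $Q'$ be the set of states $(k,\tilde y,(\gamma,\pi),i)$ with $\tilde y\in O_i$. Such a state encodes the hole $y=\tilde y\gamma\in O_i$ and the point $x=k\pi\alpha_y^{-1}\in X\setminus\{y\}$, and we let $\theta$ send the state to $x$. It is onto $X$: take $\gamma,\pi$ trivial, any $\tilde y\ne x$ with its orbit, and $k=x\alpha_{\tilde y}$.

Cover $g\in G$ by fixing $i$, $\tilde y$, $k$ and multiplying $(\gamma,\pi)$ by $(g,\sigma_{i,g})$, which depends only on $i$. The new hole is $\tilde y\gamma g=yg$, and by Claim (a) the new point is $k\pi\sigma_{i,g}\alpha_{yg}^{-1}=k\pi\alpha_y^{-1}g=xg$.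

Cover a singular map $s$ by
\[
i\mapsto i(s),\qquad(\gamma,\pi)\mapsto(\gamma,\pi\tau_{i,s}),\qquad\tilde y\mapsto y_s\gamma^{-1},\qquad k\mapsto k\cdot\pi\,(\alpha_y^{-1}s\,\alpha_{y_s})\,\tau_{i,s}^{-1}\pi^{-1},
\]
where the last map is replaced by the identity when $\tilde y\notin O_i$. Each rule depends only on the coordinates to its right. The third is a reset to a point of $O_{i(s)}$, so $Q'$ is preserved, and the fourth is the identity or singular by Claim (b), so it lies in $D_K$. The new hole is $y_s\gamma^{-1}\gamma=y_s$. The new value of $k\pi$ is $k\pi\alpha_y^{-1}s\,\alpha_{y_s}=xs\,\alpha_{y_s}$, so the new point is $xs$.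

By Lemma~\ref{lem:full}, $c(K,D_K)\le m-3$, since $|K|=m-1\ge2$. Three applications of \eqref{eq:rules} give $c(X,G\cup\mathrm{Sing}(X))\le(m-3)+1=m-2$.
\end{proof}

\section{Lower bounds}\label{sec:lower}

\subsection*{Removing one group layer}
A lower bound has to deal with an arbitrary covering $(X,T)\prec\mathcal W\wr(G_1,G_1)\wr F$ with $F$ aperiodic. The plan is to find a large subsemigroup $N\le T$ that is covered by $\mathcal W$ alone. If $F$ were absent, we could take the elements whose lifts act trivially on the $G_1$-coordinate; this set behaves like the kernel of a homomorphism to a group, so it contains the idempotents and is closed under conjugation. The difficulty is $F$: the element of $G_1$ that is applied depends on the state of $F$. We therefore want to choose lifts of the generators of $T$ that all fix one state of $F$. In the flip-flop the last reset wins, $ar_j=r_j$ for all $a\in\Phi$, so a left multiple of an element that resets a bit to $j$ also resets it to $j$. This is why the hypothesis below concerns the principal left ideals $T^1s=\{s\}\cup Ts$ of the generators. The lemma is a version of the Rhodes--Tilson lower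 bound; we prove it in full.

\begin{lemma}\label{lem:RT}
Let $T\le T_X$ contain all constant maps and not be aperiodic. Suppose $T=\langle L_1\cup L_2\rangle$ with $L_1,L_2\ne\emptyset$, where any two elements $s,s'$ of the same set $L_q$ satisfy $T^1s=T^1s'$, and $L_2\subseteq T^1s$ for $s\in L_1$. Then there is a subsemigroup $N\le T$ such that
\begin{itemize}
\item[(a)] $N$ contains all idempotents of $T$;
\item[(b)] if $H\le T$ is a subgroup, $h\in H$ and $x\in N\cap H$, then $hxh^{-1}\in N$;
\item[(c)] $c(X,N)\le c(X,T)-1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $k=c(X,T)$. If $k=0$, then $T$ divides an aperiodic semigroup by (F1) and is aperiodic; so $k\ge1$. Hence $(X,T)\prec\mathcal W\wr(G_1,G_1)\wr F$, where $\mathcal W=(Q_{\mathcal W},S_{\mathcal W})$ is an alternating wreath product with $k-1$ groups, so $c(\mathcal W)\le k-1$, and $F$ is aperiodic. By (F5) and (F3) we may assume that $F$ is a wreath product of $l$ flip-flops. A state has the form $(w,g,b_l,\dots,b_1)$ with bits $b_i\in\{0,1\}$. Let $\theta\colon Q'\to X$ be the surjection, $U_0$ the semigroup of all elements that cover an element of $T$, and $\varphi\colon U_0\to T$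 the onto homomorphism of (F1). An element of $\varphi^{-1}(s)$ is a \emph{lift} of $s$.

\emph{Step 1: freezing $F$.} We construct semigroups $U_0\ge U_1\ge\dots\ge U_l$, nonempty sets $Q'=Q'_0\supseteq Q'_1\supseteq\dots\supseteq Q'_l$ and bits $j_1,\dots,j_l$ such that $\varphi(U_i)=T$, $Q'_iU_i\subseteq Q'_i$, and all states in $Q'_i$ have $b_1=j_1,\dots,b_i=j_i$.

Suppose stage $i-1$ is done and put $U=U_{i-1}$. For $u\in U$ let $\lambda(u)\in\Phi$ be the element by which $u$ acts on $b_i$ when the bits to its right are $j_{i-1},\dots,j_1$. The action on these bits depends only on these bits, and $u$ maps $Q'_{i-1}\ne\emptyset$ into itself, so $u$ fixes the values $j_{i-1},\dots,j_1$. Therefore $\lambda\colon U\to\Phi$ is a homomorphism.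

We use one observation twice: if $u\in U$ and $s\in T^1\varphi(u)$, then $s$ has a lift in $U^1u$. Indeed, either $s=\varphi(u)$, or $s=t\varphi(u)$ with $t\in T$ and we take $au$ for a lift $a\in U$ of $t$. Choose $u_1\in U\cap\varphi^{-1}(L_1)$ with $U^1u_1$ minimal under inclusion. The set $U^1u_1\cap\varphi^{-1}(L_2)$ is nonempty by the observation, since $L_2\subseteq T^1\varphi(u_1)$; choose $u_2$ in it with $U^1u_2$ minimal. For $q=1,2$ put
\[
\hat L_q=\{u\in U\cap\varphi^{-1}(L_q):U^1u=U^1u_q\}.
\]
Every $s\in L_q$ lies in $T^1\varphi(u_q)$, so it has a lift $u\in U^1u_q$. Then $U^1u\subseteq U^1u_q$, and $u$ belongs to the set in which $u_q$ was chosen (for $q=2$ because $U^1u_2\subseteq U^1u_1$), so $U^1u=U^1u_q$ by minimality. Thus $\varphi(\hat L_q)=L_q$, and $U_i=\langle\hat L_1\cup\hat L_2\rangle$ satisfies $\varphi(U_i)=T$.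

If $u\in U^1u'$ and $\lambda(u')=r_j$, then $\lambda(u)=r_j$. Hence $\lambda$ is constant on each $\hat L_q$: if one value is a reset, all values equal it, and otherwise all values are $\mathrm{id}$. Since $\hat L_2\subseteq U^1u_1$, the values on $\hat L_1$ and $\hat L_2$ cannot be two different resets. So $\lambda(U_i)\subseteq\{\mathrm{id},r_j\}$ for a single $j$. If $r_j$ occurs, put $j_i=j$; applying an element with $\lambda=r_j$ to a state in $Q'_{i-1}$ gives a state in $Q'_{i-1}$ with $b_i=j_i$. If only $\mathrm{id}$ occurs, let $j_i$ be the bit $b_i$ of any state in $Q'_{i-1}$. In both cases the set $Q'_i$ of states in $Q'_{i-1}$ with $b_i=j_i$ is nonempty and $U_i$-invariant.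

\emph{Step 2: the kernel of the group coordinate.} Put $U^*=U_l$ and $f=(j_l,\dots,j_1)$. All elements of $U^*$ fix the state $f$ of $F$, so the element of $G_1$ by which $u\in U^*$ multiplies the $G_1$-coordinate over $f$ defines a homomorphism $\gamma\colon U^*\to G_1$. Let $\hat N=\gamma^{-1}(1)$, which contains the idempotents of $U^*$ and is therefore a nonempty subsemigroup, and let $N=\varphi(\hat N)$.

(a) For an idempotent $\epsilon\in T$, the lifts of $\epsilon$ in $U^*$ form a semigroup. It contains an idempotent, which lies in $\hat N$.

(b) Let $\hat h\in U^*$ lift $h$, let $\hat x\in\hat N$ lift $x$, and let $\hat h^\omega$ be idempotent with $\omega\ge2$. Then $h^\omega$ is the identity of $H$, so $\hat h^{\omega-1}$ lifts $h^{-1}$, and $\gamma(\hat h)^\omega=1$. Hence $\gamma(\hat h\hat x\hat h^{\omega-1})=\gamma(\hat h)^\omega=1$ and $\varphi(\hat h\hat x\hat h^{\omega-1})=hxh^{-1}$.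

(c) Choose $g\in G_1$ such that the set $Q''$ of states in $Q'_l$ with $G_1$-coordinate $g$ is nonempty. It is $\hat N$-invariant. We have discarded many states, and here the constant maps are needed to see that $\theta(Q'')=X$: for $x\in X$ the idempotent $r_x$ has a lift $u\in\hat N$ by (a), and $\theta(qu)=x$ for any $q\in Q''$. Over $(g,f)$ each element of $\hat N$ acts on the coordinate $w$ by an element of $S_{\mathcal W}$. So $w\mapsto\theta(w,g,f)$, defined for $(w,g,f)\in Q''$, shows $(X,N)\prec\mathcal W$, and $c(X,N)\le k-1$.
\end{proof}

\begin{remark}
The hypothesis on the generators cannot be dropped. For $X=\{1,2,3\}$, the semigroup $T=\mathrm{Sing}(X)$ contains the constants and the group $\{\varepsilon_{12},f\}$ with $1f=2f=3$, $3f=2$. It is generated by idempotents, so (a) would force $N=T$, contradicting (c).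
\end{remark}

\subsection*{Transitive groups}

\begin{lemma}\label{lem:trans}
Let $|Y|=p\ge2$ and let $J\le\mathrm{Sym}(Y)$ be transitive. Then $c(Y,J\cup\mathrm{Sing}(Y))\ge p-1$. In particular $c(Y,T_Y)\ge p-1$.
\end{lemma}

\begin{proof}
We use induction on $p$. Let $T=J\cup\mathrm{Sing}(Y)$, fix $y_0\in Y$ and put $Y_1=Y\setminus\{y_0\}$, $L_1=J$ and $L_2=\{f\in T_Y:Yf=Y_1\}$. For $s\in L_1$ we have $T^1s=T$. For $f,f'\in L_2$ choose $\eta\colon Y_1\to Y$ with $y\eta f=y$ for $y\in Y_1$; then $t=f'\eta$ is singular and $f'=tf\in T^1f$. A map $f$ of rank $p-1$ misses one point $y$; with $g\in J$ such that $yg=y_0$ we get $fg\in L_2$ and $f=(fg)g^{-1}$. So $L_1\cup L_2$ generates all maps of rank $p-1$, and hence $T$ by Theorem~\ref{thm:howie}. Finally $T$ contains the constants and the nontrivial group $J$. Lemma~\ref{lem:RT} gives $N$, and $N\supseteq\mathrm{Sing}(Y)$ by (a) and Theorem~\ref{thm:howie}. Therefore $c(Y,T)\ge1+c(Y,\mathrm{Sing}(Y))$, which settles $p=2$. For $p\ge3$, (F2) and the induction hypothesis for $\mathrm{Sym}(Y_1)$ give $c(Y,\mathrm{Sing}(Y))\ge c(Y_1,T_{Y_1})\ge p-2$.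
\end{proof}

\begin{corollary}\label{cor:full}
For $|X|=m\ge3$ we have $\#_G(T_X)=m-1$ and $\#_G(\mathrm{Sing}(X))=m-2$.
\end{corollary}

\begin{proof}
Both semigroups contain the constants, so Lemma~\ref{lem:c} applies. The upper bounds are in Lemma~\ref{lem:full}. The lower bounds follow from Lemma~\ref{lem:trans}, the second via $(Y,T_Y)\prec(X,\mathrm{Sing}(X))$ for $Y=X\setminus\{x\}$.
\end{proof}

\subsection*{An orbit with at least three points}
If $G$ is not transitive, the maps of rank $m-1$ in $\Sigma_G$ need not be generated by $G$ and the maps with one fixed image, so Lemma~\ref{lem:RT} has to be applied to a subsemigroup $T$, in which the hole stays in one orbit $O$. Then $N$ cannot be expected to contain $\mathrm{Sing}(X)$, and we must show by other means that it has complexity at least $m-2$. By Lemma~\ref{lem:trans} it suffices that $N$ induces on $Y=X\setminus\{y_0\}$ all singular maps and a transitive group. The singular maps come from idempotents. The group comes from a walk of the hole around a cycle in $O$, as in Section~\ref{sec:example}, spread out by conjugation. A flow semigroup supplies the maps $\varepsilon_{xy}$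 directly only along edges, so we state the result in a form that needs only those. For $\pi\in\mathrm{Sym}(X\setminus\{x\})$ the composite $\varepsilon_{xy}\pi\in T_X$ makes sense because $X\varepsilon_{xy}=X\setminus\{x\}$.

\begin{proposition}\label{prop:lower}
Let $|X|=m$ and $M\le T_X$. Suppose that
\begin{itemize}
\item[(H1)] $M$ contains a subgroup $G$ of $\mathrm{Sym}(X)$ that has an orbit $O$ with $|O|\ge3$;
\item[(H2)] there is a connected graph $\Delta_0$ with vertex set $O$ such that for each edge $xy$ of $\Delta_0$, in both orders, $\varepsilon_{xy}\pi\in M$ for all $\pi\in\mathrm{Sym}(X\setminus\{x\})$.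
\end{itemize}
Then $c(X,M)\ge m-1$.
\end{proposition}

\begin{proof}
\emph{A cycle in $O$.} The graph $\Delta_0$ may be a tree, so we enlarge it. Let $\Delta$ be the union of the $G$-translates of $\Delta_0$. For $g\in G$,
\[
g^{-1}(\varepsilon_{xy}\pi)g=\varepsilon_{xg,yg}\,(g^{-1}\pi g),
\]
and $g^{-1}\pi g$ runs through $\mathrm{Sym}(X\setminus\{xg\})$; so (H2) holds for all edges of $\Delta$. Since $G$ acts transitively on $\Delta$ by automorphisms, all degrees are equal, and a connected graph on at least three vertices cannot have all degrees at most $1$. So all degrees are at least $2$, and $\Delta$ contains a cycle $w_1,\dots,w_l$ with $l\ge3$. Put $y_0=w_1$, $Y=X\setminus\{y_0\}$ and $e_0=\varepsilon_{w_1w_2}$. The map $e_0$ has image $Y$ and fixes $Y$ pointwise, so $t\mapsto e_0t$ is an injective homomorphism $T_Y\to T_X$ with $(e_0t)|_Y=t$.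

\emph{The semigroup $T$.} Let
\[
L_1=G,\qquad L_2=\{f\in M:Xf=Y,\ f|_{X\setminus\{p\}}\text{ is injective for some }p\in O\},
\]
and $T=\langle L_1\cup L_2\rangle\le M$. By (H2), $e_0\pi\in L_2$ for all $\pi\in\mathrm{Sym}(Y)$, with $p=y_0$. We check the hypotheses of Lemma~\ref{lem:RT}.

The elements of $G$ are units of the monoid $T$, so $T^1s=T$ for $s\in L_1$. Let $f\in L_2$. Then $f=fe_0\in Te_0$. Conversely, take $p\in O$ as in the definition of $L_2$ and $g\in G$ with $y_0g=p$. Then $Yg=X\setminus\{p\}$, so $\pi=(gf)|_Y$ is a permutation of $Y$, and $(e_0\pi^{-1})gf=e_0$ shows $e_0\in Tf$. Hence $T^1f=T^1e_0$ for all $f\in L_2$.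

Since $|O|\ge3$, there is $g\in G$ with $y_0g\notin\{w_1,w_2\}$. Then $Yg=X\setminus\{y_0g\}$ contains $w_1$ and $w_2$, so $\rho=(ge_0)|_Y$ maps $Y$ into $Y$ with rank $|Y|-1$, and $e_0\rho=e_0ge_0\in T$. The set $\{t\in T_Y:e_0t\in T\}$ is a semigroup containing $\mathrm{Sym}(Y)$ and $\rho$, so it is $T_Y$ by Lemma~\ref{lem:gen}. In particular $T$ contains $r_y$ for $y\in Y$, and also $r_{y_0}=r_{w_2}g'$ for $g'\in G$ with $w_2g'=y_0$. The subgroup $H=\{e_0\pi:\pi\in\mathrm{Sym}(Y)\}\cong\mathrm{Sym}(Y)$ of $T$ is nontrivial because $|Y|\ge2$, so $T$ is not aperiodic. Let $N$ be as in Lemma~\ref{lem:RT}.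

\emph{Singular maps of $Y$.} For an idempotent $\epsilon\in\mathrm{Sing}(Y)$, the element $e_0\epsilon\in T$ is idempotent and so lies in $N$. By Theorem~\ref{thm:howie}, $e_0s\in N$ for all $s\in\mathrm{Sing}(Y)$.

\emph{A transitive group on $Y$.} Let $xy$ be an edge of $\Delta$, in either order, and choose $g\in G$ with $xg=y_0$. The map $\varepsilon_{xy}g\in M$ has image $Y$ and is injective on $X\setminus\{x\}$, so it lies in $L_2$. Hence $\varepsilon_{xy}=(\varepsilon_{xy}g)g^{-1}\in T$, and being idempotent, $\varepsilon_{xy}\in N$. Therefore
\[
e_0\,\varepsilon_{w_2w_1}\varepsilon_{w_3w_2}\cdots\varepsilon_{w_lw_{l-1}}\varepsilon_{w_1w_l}\in N .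
\]
After $e_0$ the point $w_1$ is free. The remaining factors send $w_2\mapsto w_1\mapsto w_l$ and $w_i\mapsto w_{i-1}$ for $3\le i\le l$, and fix the other points of $Y$. So the product equals $e_0\pi_0$ with $\pi_0$ a cycle of length $l-1\ge2$ on $Y$. By Lemma~\ref{lem:RT}(b) all conjugates of $e_0\pi_0$ in $H$ lie in $N$, and the subsemigroup they generate is a normal subgroup of $H$ contained in $N$. Its restriction to $Y$ is a nontrivial normal subgroup $J$ of $\mathrm{Sym}(Y)$. It is transitive: if an element of $J$ sends $y$ to $y'\ne y$, then conjugating by a permutation that fixes $y$ and sends $y'$ to $y''$ gives an element of $J$ sending $y$ to any given $y''\ne y$.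

By (F2), $(Y,J\cup\mathrm{Sing}(Y))\prec(X,N)$. Lemmas~\ref{lem:RT} and~\ref{lem:trans} give
\[
c(X,M)\ge c(X,T)\ge1+c(X,N)\ge1+(|Y|-1)=m-1.\qedhere
\]
\end{proof}

The assumption $|O|\ge3$ was used to find $\rho$ and to find the cycle. For $O=\{w_1,w_2\}$ the hole can only go back and forth, and $e_0\varepsilon_{w_2w_1}\varepsilon_{w_1w_2}=e_0$ gives no permutation.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The semigroup $\Sigma_G$ contains all constants, so $\#_G(\Sigma_G)=c(X,\Sigma_G)$ by Lemma~\ref{lem:c}. From $\mathrm{Sing}(X)\le\Sigma_G\le T_X$ and Corollary~\ref{cor:full} we get $m-2\le\#_G(\Sigma_G)\le m-1$. If all orbits have at most $2$ points, Proposition~\ref{prop:upper} gives the value $m-2$. If $O$ is an orbit with $|O|\ge3$, apply Proposition~\ref{prop:lower} with $M=\Sigma_G$ and $\Delta_0$ the complete graph on $O$; (H2) holds because the maps $\varepsilon_{xy}\pi$ are singular. This gives the value $m-1$.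
\end{proof}

\section{Tokens and holes on a graph}\label{sec:graphs}

\subsection*{Blocks}
We recall the standard facts. Every edge lies in a block, two distinct blocks share at most one vertex, and a vertex shared by two blocks is a cut vertex. In a connected graph on at least two vertices, a block with fewer than three vertices is a single edge that lies on no cycle, so its removal disconnects the graph. Hence in a 2-edge connected graph every block is 2-vertex connected with at least three vertices, and a block with three vertices is a triangle. A cut vertex $z$ of such a graph lies in at least two blocks: it has neighbors $a,b$ in different components of $\Gamma-z$, and the edges $za$, $zb$ cannot lie in one block $B$ because $B-z$ is connected. So the graphs of Theorem~\ref{thm:A} have $n\ge5$, with equality only for two triangles sharing a vertex.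

From Menger's theorem we use the following. In a 2-vertex connected graph with at least three vertices, any two vertices lie on a common cycle, so all degrees are at least $2$. Also a vertex $v$ and an edge $xy$ with $v\notin\{x,y\}$ lie on a common cycle: join $v$ to $x$ and to $y$ by two paths that meet only in $v$, and add the edge $xy$.

\subsection*{One hole}
Let $\Gamma$ be connected. For a walk $W=(y_0,y_1,\dots,y_k)$ in $\Gamma$ let $\beta_W$ be the restriction of $e_{y_1y_0}e_{y_2y_1}\cdots e_{y_ky_{k-1}}$ to $V\setminus\{y_0\}$, and the identity if $k=0$. With tokens on all vertices except $y_0$, the factor $e_{y_iy_{i-1}}$ moves the token on $y_i$ into the hole $y_{i-1}$, so the hole follows $W$, and $\beta_W$ is a bijection $V\setminus\{y_0\}\to V\setminus\{y_k\}$. Concatenating walks composes these bijections, and reversing a walk inverts the bijection. So the maps $\beta_W$ for closed walks $W$ at a vertex $u$ form a group $G_u\le\mathrm{Sym}(V\setminus\{u\})$.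

The covering of Lemma~\ref{lem:full}(a), with coordinates given by hole walks, bounds the complexity of $S_\Gamma$ in terms of $G_u$.

\begin{lemma}\label{lem:reduce}
Let $\Gamma$ be connected, $u\in V$ and $X=V\setminus\{u\}$. Then $c(V,S_\Gamma)\le c(X,G_u\cup\mathrm{Sing}(X))$.
\end{lemma}

\begin{proof}
For $y\in V$ fix a walk from $y$ to $u$ and let $\beta_y\colon V\setminus\{y\}\to X$ be its bijection. On $X\times V$ put $\theta(x,y)=x\beta_y^{-1}$, which is onto $V$. Since $a\notin Ve_{ab}$, we can cover $e_{ab}$ by $(x,y)\mapsto(x\beta_y^{-1}e_{ab}\beta_a,\,a)$. The map $\beta_y^{-1}e_{ab}\beta_a$ of $X$ is the identity if $y=a$, because $e_{ab}$ fixes $V\setminus\{a\}$. If $y=b$, it is the bijection of a closed walk from $u$ to $b$, along the edge to $a$, and back to $u$, so it lies in $G_u$. If $y\notin\{a,b\}$, it is singular because $a$ and $b$ are identified. Thus $(V,S_\Gamma)\prec(X,G_u\cup\mathrm{Sing}(X))\wr(V,R_V)$, and \eqref{eq:rules} applies.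
\end{proof}

To bound the orbits of $G_u$ when all blocks are triangles, we attach to each block $B$ and each position $y$ of the hole a pair of vertices of $B$, in such a way that the two tokens on this pair are the same at all times. The pair is the side of the triangle $B$ that faces away from the hole (Figure~\ref{fig:pairs}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\begin{scope}
\draw (-2,0)--(-1,1)--(0,0)--(1,1)--(2,0)--(3,1)--(4,0)--cycle;
\draw[line width=2pt] (-2,0)--(-1,1) (1,1)--(2,0) (3,1)--(4,0);
\foreach \x/\n in {-2/1,0/u,2/4,4/6} \fill (\x,0) circle (3pt) node[below=3pt] {$\n$};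
\foreach \x/\n in {-1/2,1/3,3/5} \fill (\x,1) circle (3pt) node[above=3pt] {$\n$};
\draw[fill=white] (0,0) circle (4pt);
\end{scope}
\begin{scope}[xshift=7.5cm]
\draw (-2,0)--(-1,1)--(0,0)--(1,1)--(2,0)--(3,1)--(4,0)--cycle;
\draw[line width=2pt] (-2,0)--(-1,1) (0,0)--(1,1) (3,1)--(4,0);
\foreach \x/\n in {-2/1,0/u,2/4,4/6} \fill (\x,0) circle (3pt) node[below=3pt] {$\n$};
\foreach \x/\n in {-1/2,1/3,3/5} \fill (\x,1) circle (3pt) node[above=3pt] {$\n$};
\draw[fill=white] (2,0) circle (4pt);
\end{scope}
\end{tikzpicture}
\caption{A graph with three triangular blocks and one hole (white). In each triangle the side facing away from the hole is thick. When the hole moves from $u$ (left) to $4$ (right), the token on $4$ moves to $u$, and each thick side carries the same two tokens as before.}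
\label{fig:pairs}
\end{figure}

\begin{proposition}\label{prop:triangles}
Let $\Gamma$ be connected with all blocks triangles, and let $u\in V$. Then every orbit of $G_u$ has at most $2$ points.
\end{proposition}

\begin{proof}
For a block $B$ and $y\in V$, let $g_B(y)\in B$ be the vertex at which a walk from $y$ first meets $B$. This does not depend on the walk. For $y\in B$ it is $y$. Let $y\notin B$ and suppose two walks first meet $B$ at $b\ne b'$. Joining them at $y$ gives a walk from $b$ to $b'$ whose inner vertices lie outside $B$ and none of whose edges joins two vertices of $B$. It contains a path from $b$ to $b'$ with at least one inner vertex and all inner vertices outside $B$. Add this path to $B$. Removing an inner vertex leaves pieces attached to $b$ or $b'$; removing a vertex of $B$ leaves the rest of $B$ connected, with the path attached at $b$ or $b'$. So we obtain a larger connected subgraph without a cut vertex, contradicting the maximality of $B$. Put $O_B(y)=B\setminus\{g_B(y)\}$, a pair of vertices not containing $y$.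

Let the hole move along an edge from $y$ to $y'$, so the token on $y'$ moves to $y$, and let $B_0=\{y,y',w\}$ be the block of this edge. We claim that for every block $B$ the tokens on $O_B(y)$ end up on $O_B(y')$. For $B=B_0$ the tokens on $O_B(y)=\{y',w\}$ end up on $\{y,w\}=O_B(y')$. Let $B\ne B_0$; then at most one of $y,y'$ lies in $B$. If neither does, prefix a walk from $y'$ to $B$ by the edge $yy'$ to get $g_B(y)=g_B(y')$. If exactly one of them lies in $B$, it equals both $g_B(y)$ and $g_B(y')$, as the one-edge walk from the other shows. In both cases $O_B(y)=O_B(y')$ contains neither $y$ nor $y'$, and its tokens do not move. Composing the steps of a closed walk, we see that $G_u$ maps each pair $O_B(u)$ to itself.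

It remains to see that every $x\ne u$ lies in some $O_B(u)$. Let $zx$ be the last edge of a path from $u$ to $x$, and $B$ its block. The part of the path from $u$ to $z$ meets $B$ and avoids $x$, so $g_B(u)\ne x$ and $x\in O_B(u)$. The orbit of $x$ is contained in this pair.
\end{proof}

\subsection*{Two holes}

\begin{proposition}\label{prop:twoholes}
Let $\Gamma$ be 2-edge connected with a cut vertex. For any $Y,Y'\subseteq V$ with $|Y|=|Y'|=n-2$, every bijection $Y\to Y'$ is the restriction $s|_Y$ of some $s\in S_\Gamma$.
\end{proposition}

The proof shows that all transpositions of tokens can be realized. Two holes at a vertex of degree at least three allow a swap of two neighboring tokens. At a cut vertex one can keep one of the two tokens out of the way in one block while rotating the tokens of another block, and this conjugates the swap to all tokens nearby. Finally the holes travel from block to block.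

\begin{proof}
Let $\Theta$ be a set of $n-2$ tokens. A \emph{configuration} is an injective map $\kappa\colon\Theta\to V$, and its \emph{holes} are the two vertices outside the image. A \emph{move} $a\to b$ replaces $\kappa$ by $\kappa e_{ab}$, where $ab$ is an edge, $a$ is occupied and $b$ is a hole; $a\to b\to b'$ denotes two moves of the same token. The move $b\to a$ undoes $a\to b$, so reachability by sequences of moves is an equivalence relation. Which moves are available depends only on the holes.

\emph{Moving the holes.} Let $A$ be a connected subgraph containing both holes. Then moves along edges of $A$ bring the holes to any two prescribed vertices of $A$; tokens on $A$ stay on $A$, and the other tokens do not move. It suffices to change the hole set $\{a,a_2\}$ into $\{b,a_2\}$ for an occupied $b\in A$. Take a path in $A$ from $b$ to $a$. If it avoids $a_2$, move the hole $a$ along it to $b$. Otherwise first move the hole $a_2$ along the path to $b$, and then the hole $a$ along the path to $a_2$.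

\emph{The group $P$.} Fix $\kappa$ and let $P$ be the set of $\pi\in\mathrm{Sym}(\Theta)$ such that $\pi\kappa$ is reachable from $\kappa$. A sequence of moves that leads from $\kappa_1$ to $\kappa_2$ also leads from $\pi\kappa_1$ to $\pi\kappa_2$, since $\pi\kappa_1$ has the same holes as $\kappa_1$ and permutations act on the left while moves act on the right. This has two consequences. If $\pi,\pi'\in P$, then $\kappa$ reaches $\pi\kappa$, which reaches $\pi\pi'\kappa$; so $P$ is a group. If $\kappa'$ is reachable from $\kappa$ and $\pi\in P$, then $\kappa'$ reaches $\kappa$, then $\pi\kappa$, then $\pi\kappa'$; so, by symmetry, $P$ is the same for all configurations reachable from $\kappa$.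

It suffices to prove $P=\mathrm{Sym}(\Theta)$. Indeed, given a bijection $\phi\colon Y\to Y'$, take $\Theta=Y$ and $\kappa$ the inclusion, and move the holes to reach some $\kappa'$ with image $Y'$. Then $\phi=\pi\kappa'$ for some $\pi\in\mathrm{Sym}(\Theta)=P$, so $\phi$ is reachable from $\kappa$. Prefixing a move and its reverse makes the sequence nonempty, and the product $s$ of its generators has $s|_Y=\phi$.

For tokens write $t\approx t'$ if $t=t'$ or the transposition $(t\;t')$ lies in $P$. Conjugating $(t\;t')$ by $\pi\in P$ gives $(t\pi\;\,t'\pi)$, so $\approx$ is $P$-invariant. It is transitive because $(t\;t'')$ is the conjugate of $(t'\;t'')$ by $(t\;t')$ for distinct tokens. We show that all tokens are equivalent; then $P$ contains all transpositions.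

Let $z$ be a cut vertex and $U_z$ the union of the blocks containing $z$, a connected subgraph. A configuration is \emph{at $(z,h)$} if its holes are $z$ and a neighbor $h$ of $z$. In Steps 1--3 we start at $(z,h)$, and $B_h$ is the block of the edge $zh$.

\emph{Step 1: if $a\ne d$ are neighbors of $z$ other than $h$, their tokens are equivalent.} The moves $a\to z\to h$, $d\to z\to a$, $h\to z\to d$ swap the two tokens and change nothing else.

\emph{Step 2: if $d\in B_h$ is a neighbor of $z$ with $d\ne h$, then all tokens on blocks $B\ni z$, $B\ne B_h$, are equivalent to the token on $d$.} Such a $d$ exists since $z$ has degree at least $2$ in $B_h$. Let $x\in B\setminus\{z\}$ and let $C$ be a cycle of $B$ through $z$ and $x$. Since $B\cap B_h=\{z\}$, neither $h$ nor $d$ lies on $C$. Moving the hole $z$ once around $C$ gives an element $\rho\in P$ that permutes the tokens on $C\setminus\{z\}$ cyclically and fixes all other tokens, including the one on $d$. Let $a$ be a neighbor of $z$ on $C$. By Step 1 the tokens on $a$ and $d$ are equivalent. A power of $\rho$ takes the token on $a$ to the token on $x$ and fixes the token on $d$, so the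 tokens on $x$ and $d$ are equivalent.

\emph{Step 3: all tokens on $U_z$ are equivalent.} Step 2 leaves out the block $B_h$, so we exchange roles. Let $B'\ne B_h$ be a block containing $z$, and $a\ne a'$ neighbors of $z$ in $B'$. The moves $a'\to z\to h$ lead to a configuration at $(z,a')$ in which the tokens on $B_h\setminus\{z,h\}$ and on $a$ have not moved. Step 2 for this configuration, with $B'$ and $a$ in place of $B_h$ and $d$, shows that the tokens on $B_h\setminus\{z,h\}$ are equivalent to the token on $a$. Step 2 for the original configuration shows that the tokens on all other blocks at $z$, among them the token on $a$, are equivalent to each other.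

If both holes lie anywhere in $U_z$, we can move them inside $U_z$ to $z$ and a neighbor without changing the set of tokens on $U_z$. So the conclusion of Step 3 holds whenever both holes lie in $U_z$.

\emph{Step 4: if both holes lie in $U_z$, then every token is equivalent to the tokens on $U_z$.} For a vertex $p$ consider chains of blocks $B_1,\dots,B_r$ with $z\in B_1$, $p\in B_r$ and $B_i\cap B_{i+1}\ne\emptyset$; for an occupied $p\neq z$ the blocks of the edges of a path from $z$ to $p$ form one, and for $p=z$ any block at $z$ does. We use induction on the minimal length $r$, for all cut vertices $z$ and all configurations at once. The case $r=1$ is Step 3. Let $r\ge2$. Then $p\notin U_z$ and $B_1\ne B_2$ by minimality, so the vertex $z_1\in B_1\cap B_2$ is a cut vertex. Move both holes inside $U_z$ into $B_1$; the token on $p$ and the set of tokens on $U_z$ are unchanged. Now both holes lie in $B_1\subseteq U_{z_1}$, and $B_2,\dots,B_r$ is a shorter chain from $z_1$ to $p$. By induction the token on $p$ is equivalent to the tokens on $U_{z_1}$. These include the $|B_1|-2\ge1$ tokens on $B_1$, which also lie on $U_z$.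

From any configuration we can move the holes into $U_z$ for a cut vertex $z$, so all tokens are equivalent.
\end{proof}

\begin{remark}
Both hypotheses are needed. On a cycle with $n\ge5$ vertices, which has no cut vertex, an element of $S_\Gamma$ that is injective on $Y$ is a collision-free motion of the tokens, and such a motion preserves their cyclic order; so a transposition of two of the $n-2\ge3$ tokens is not realized. On a path with $n\ge4$ vertices, which has cut vertices but is not 2-edge connected, all elements of $S_\Gamma$ preserve the linear order.
\end{remark}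

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proofA}

Let $\Gamma$ be 2-edge connected with a cut vertex, so $n\ge5$, and let $S=S_\Gamma$. For any vertex $v$, collapsing a spanning tree leaf by leaf toward $v$ yields the constant map $r_v\in S$. By Lemma~\ref{lem:c}, $\#_G(S)=c(V,S)$.

\subsection*{The bounds $n-3\le\#_G(S)\le n-2$}
All generators are singular, so $S\le D_V$ and $c(V,S)\le n-2$ by Lemma~\ref{lem:full}; this is (i). For the lower bound choose $Y\subseteq V$ with $|Y|=n-2\ge3$ containing both ends of an edge $ab$. The semigroup $\{s|_Y:s\in S,\ Ys\subseteq Y\}$ contains $\mathrm{Sym}(Y)$ by Proposition~\ref{prop:twoholes}, and it contains $e_{ab}|_Y$, which has rank $|Y|-1$. By Lemma~\ref{lem:gen} it equals $T_Y$. So $(Y,T_Y)\prec(V,S)$ by (F2), and $c(V,S)\ge n-3$ by Lemma~\ref{lem:trans}.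

\subsection*{All blocks are triangles}
Fix $u\in V$ and let $X=V\setminus\{u\}$, $m=n-1\ge4$. By Proposition~\ref{prop:triangles} the orbits of $G_u$ have at most $2$ points. Lemma~\ref{lem:reduce} and Proposition~\ref{prop:upper} give $c(V,S)\le m-2=n-3$. Hence $\#_G(S)=n-3$.

\subsection*{Some block $B$ has at least four vertices}
Pick $v\in B$ and let
\[
X=V\setminus\{v\},\qquad m=n-1,\qquad O=B\setminus\{v\},\qquad M=\{s|_X:s\in S,\ Xs\subseteq X\}.
\]
Then $|O|\ge3$, and $(X,M)\prec(V,S)$ by (F2). We verify the hypotheses of Proposition~\ref{prop:lower} with $\Delta_0=B-v$, which is a connected graph on $O$ because $B$ is 2-vertex connected.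

(H1) For a cycle $v,x_1,\dots,x_t$ of $B$, the closed hole walk $(v,x_1,\dots,x_t,v)$ gives the element $(e_{x_1v}e_{x_2x_1}\cdots e_{x_tx_{t-1}}e_{vx_t})|_X\in M$. It sends $x_i\mapsto x_{i-1}$ for $i\ge2$ and $x_1\mapsto v\mapsto x_t$, and fixes all other points of $X$; so it permutes $x_1,\dots,x_t$ cyclically. The semigroup $G\le M$ generated by these permutations, over all cycles of $B$ through $v$, is a subgroup of $\mathrm{Sym}(X)$. For every edge $xy$ of $\Delta_0$ there is a cycle of $B$ through $v$ and $xy$, so $x$ and $y$ lie in one $G$-orbit. Since $\Delta_0$ is connected and $G$ fixes all points outside $B$, the set $O$ is an orbit of $G$.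

(H2) Let $xy$ be an edge of $\Delta_0$, in either order, and $\pi\in\mathrm{Sym}(X\setminus\{x\})$. The map $\varepsilon_{xy}=e_{xy}|_X$ has image $X\setminus\{x\}=V\setminus\{v,x\}$, a set of $n-2$ vertices: the collapse has opened a second hole. By Proposition~\ref{prop:twoholes}, $\pi=t|_{X\setminus\{x\}}$ for some $t\in S$, and $\varepsilon_{xy}\pi=(e_{xy}t)|_X\in M$.

Proposition~\ref{prop:lower} gives $c(V,S)\ge c(X,M)\ge m-1=n-2$, and therefore $\#_G(S)=n-2$. This completes the proof of Theorem~\ref{thm:A}. \qed

\begin{thebibliography}{9}

\bibitem{Eil}
Eilenberg, \emph{Automata, Languages and Machines}, Vol.~B.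

\bibitem{How}
Howie, J. London Math. Soc. \textbf{41} (1966).

\bibitem{KR}
Krohn and Rhodes, 1965.

\bibitem{flow}
\emph{The Krohn--Rhodes complexity of the flow semigroup of finite digraphs},
\texttt{http://ameql.math.muni.cz/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak horvath\_0.pdf}.

\end{thebibliography}
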